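# Random subgroups and characters of the finitary special unitary group

## 1. Coloring the integers at random

Let $\mathrm{Alt}_\infty$ be the group of even permutations of $\{1,2,3,\dots\}$ that move only finitely many points. It is the union of the groups $\mathrm{Alt}_n$, and it is simple: a nontrivial normal subgroup meets some $\mathrm{Alt}_n$ with $n\ge5$ nontrivially, so it contains $\mathrm{Alt}_m$ for every $m\ge n$, because these groups are simple.

So $\mathrm{Alt}_\infty$ has no interesting normal subgroups. It does have a subgroup that is normal "on average". Fix $0<b<1$. Color each integer red with probability $b$ and blue with probability $1-b$, independently. Let $R$ be the random set of red integers and put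
$$H=\{g\in \mathrm{Alt}_\infty : gR=R\}.$$
We compute some membership probabilities. The cycle $(1\,2\,3)$ lies in $H$ exactly when $1,2,3$ have the same color, so
$$P\big((1\,2\,3)\in H\big)=b^3+(1-b)^3=1-3b(1-b),$$
which is $\frac14$ for $b=\frac12$. Likewise $P((1\,2)(3\,4)\in H)=(b^2+(1-b)^2)^2$. For a permutation with nontrivial cycles of lengths $k_1,\dots,k_r$ the answer is $\prod_i\big(b^{k_i}+(1-b)^{k_i}\big)$.

Two properties of this random subgroup matter.

First, its law does not change under conjugation. Indeed $gHg^{-1}$ is the group that preserves $gR$, and $gR$ has the same law as $R$ because the colors are independent and identically distributed.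

Second, the law is not a mixture of simpler invariant laws: every conjugation-invariant event about $H$ has probability $0$ or $1$. To see this, let $B$ be the corresponding event about the coloring; it is invariant under $\mathrm{Alt}_\infty$. Given $\varepsilon>0$, choose an event $C$ that depends only on the colors of $1,\dots,n$ with $P(B\,\triangle\, C)<\varepsilon$; we may take $n$ even. Let $h$ exchange $i$ and $n+i$ for $i\le n$. This is a product of $n$ transpositions, so $h$ is even. Since $hB=B$, also $P(B\,\triangle\, hC)<\varepsilon$. The events $C$ and $hC$ are independent with equal probability, so $P(B)=P(B\cap B)$ is within $2\varepsilon$ of $P(C\cap hC)=P(C)^2$. Letting $\varepsilon\to0$ gives $P(B)=P(B)^2$.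

So a simple group can have random subgroups that are invariant, indivisible, and neither $\{1\}$ nor the whole group. The function $g\mapsto P(g\in H)$ is also interesting in itself, as the next section explains.

## 2. Invariant random subgroups, characters, and a one-way implication

Let $G$ be a countable group. The set $\mathrm{Sub}_G\subset\{0,1\}^G$ of subgroups of $G$ is compact in the product topology, and $G$ acts on it by $H\mapsto gHg^{-1}$. A *random subgroup* is a random variable with values in $\mathrm{Sub}_G$. All events we use are built from countably many events $\{g\in H\}$, so they are measurable.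

**Definition (IRS).** An invariant random subgroup (IRS) of $G$ is a $G$-invariant Borel probability measure $\nu$ on $\mathrm{Sub}_G$. It is ergodic if $\nu(A)\in\{0,1\}$ for every $G$-invariant $\nu$-measurable $A\subseteq\mathrm{Sub}_G$. The trivial IRSs are $\delta_1$ and $\delta_G$. A countably infinite group is strongly simple if its only ergodic IRSs are $\delta_1$ and $\delta_G$.

A point mass at a normal subgroup is an ergodic IRS, so strongly simple groups are simple. In $S_3$, the uniform measure on the three subgroups of order $2$ is an ergodic IRS, since these subgroups form one orbit. Section 1 shows that $\mathrm{Alt}_\infty$ is simple but not strongly simple.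

**Definition (character).** A character of $G$ is a function $\chi:G\to\mathbb C$ that is positive definite, meaning $\sum_{i,j}c_i\overline{c_j}\,\chi(g_j^{-1}g_i)\ge0$ for all finite families $c_i\in\mathbb C$, $g_i\in G$, that is constant on conjugacy classes, and that satisfies $\chi(1)=1$. It is indecomposable if it is an extreme point of the convex set of characters: it is not $r\chi_1+(1-r)\chi_2$ with $0<r<1$ and $\chi_1\ne\chi_2$ characters. The trivial characters are $\chi_{\mathrm{reg}}$, which is $1$ at the identity and $0$ elsewhere, and $\chi_{\mathrm{con}}$, which is $1$ everywhere. A countably infinite group is character rigid if its only indecomposable characters are $\chi_{\mathrm{reg}}$ and $\chi_{\mathrm{con}}$.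

For a group $\{1,g\}$ of order $2$, a character is determined by $t=\chi(g)$. Positive definiteness says that the matrix with rows $(1,t)$ and $(t,1)$ is Hermitian and positive semidefinite, that is, $t\in[-1,1]$. The indecomposable characters are $t=1$ and $t=-1$.

The two notions are linked as follows. If $H$ is distributed by an IRS, then $g\mapsto P(g\in H)$ is a character. It is $1$ at the identity, invariance makes it a class function, and
$$\sum_{i,j}c_i\overline{c_j}\,\mathbf 1[g_j^{-1}g_i\in H]=\sum_{C\in G/H}\Big|\sum_{i:\,g_i\in C}c_i\Big|^2\ge0$$
for each realization of $H$, because $g_j^{-1}g_i\in H$ means $g_iH=g_jH$. We call $g\mapsto P(g\in H)$ the *membership function*. The IRS $\delta_1$ has membership function $\chi_{\mathrm{reg}}$, and $\delta_G$ has $\chi_{\mathrm{con}}$.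

The membership function of an ergodic IRS may be decomposable. In the $S_3$ example it takes the values $1,\frac13,0$ on the identity, transpositions and $3$-cycles. This is $\frac13\cdot1+\frac23\cdot\psi$, where $\psi$ is half the trace of the $2$-dimensional irreducible representation, with values $1,0,-\frac12$.

It is known (Thomas–Tucker-Drob) that a character rigid group is strongly simple. Does the implication reverse? The source "Some Open Problems On Invariant Random Subgroups" poses this as a conjecture: *there exists a strongly simple group which is not character rigid.* We prove the conjecture. We need a group with a nontrivial indecomposable character that has no nontrivial ergodic IRS.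

## 3. From permutations to unitary matrices

**A character that survives.** Regard permutations as permutation matrices. For an $n\times n$ matrix $g$, expanding the determinant gives
$$\det\big((1-b)I+bg\big)=\sum_{S\subseteq\{1,\dots,n\}}b^{|S|}(1-b)^{n-|S|}\det(g_{S,S}),\tag{1}$$
where $g_{S,S}$ is the submatrix with rows and columns in $S$. In other words, it is the expected principal minor of $g$ when $S$ is the set of red indices. If $g$ is a permutation matrix, $\det(g_{S,S})$ vanishes unless $gS=S$ (otherwise some column is zero), and then it is the sign of $g|_S$. So (1) is a signed version of the membership function of Section 1. For a $3$-cycle it is exactly $b^3+(1-b)^3$.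

The left side of (1) makes sense for every matrix, and it depends only on the conjugacy class. The coloring of coordinates, on the other hand, is tied to one basis, so a group of unitary matrices should destroy it. This suggests the following group.

**The group.** Let $K\subset\mathbb C$ be a countable algebraically closed subfield stable under complex conjugation, for example $K=\overline{\mathbb Q}$. Put $k=K\cap\mathbb R$ and $K^1=\{z\in K:|z|=1\}$. Since $K$ is algebraically closed:

- if $t\in k$ and $t>0$, then $\sqrt t\in k$;
- if $t\in k\cap[-1,1]$, then $t+i\sqrt{1-t^2}\in K^1$ has real part $t$;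
- if $e^{i\theta}\in K^1$, then $e^{i\theta/m}\in K^1$ for all $m\ge1$.

Let $V$ be the $K$-space with basis $e_1,e_2,\dots$ and form $\langle x,y\rangle=\sum x_i\overline{y_i}$, and let $V_n=\mathrm{span}(e_1,\dots,e_n)$. Norms of vectors lie in $k$, so Gram–Schmidt works over $K$, and $V=X\oplus X^\perp$ for every finite-dimensional subspace $X$. Let $U(X)$ be the group of linear isometries of $V$ that preserve $X$ and are the identity on $X^\perp$, and $SU(X)$ its subgroup of determinant $1$. Put
$$U(\infty,K)=\bigcup_nU(V_n),\qquad G=SU(\infty,K)=\bigcup_nSU(V_n).$$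
Both groups are countably infinite. Each finite-dimensional $X$ lies in some $V_n$, and then $SU(X)\le SU(V_n)\le G$. Each $g\in U(X)$ is diagonal in some orthonormal basis of $X$: since $K$ is algebraically closed, $g$ has an eigenvector in $X$; normalize it, pass to its orthogonal complement in $X$, which $g$ preserves, and repeat. The eigenvalues lie in $K^1$.

**Theorem 1.** The group $G=SU(\infty,K)$ is strongly simple and not character rigid. For every $0<b<1$,
$$\chi_b(g)=\det\big((1-b)I+bg\big)$$
is a nontrivial indecomposable character of $G$, and the $\chi_b$ with $0<b\le\frac12$ are pairwise distinct. So $G$ has continuum many nontrivial indecomposable characters.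

Here the determinant is taken on any $V_n$ with $g\in U(V_n)$; enlarging $n$ only adds factors $1$. Strong simplicity is a special case of the following.

**Theorem 2.** (a) Let $H$ be a random subgroup of $U(\infty,K)$ whose law is invariant under conjugation by $G$. Then almost surely $H=\{1\}$ or $H\supseteq G$.

(b) For a subgroup $A\le K^1$ let $G_A=\{g\in U(\infty,K):\det g\in A\}$. The ergodic IRSs of $G_A$ are exactly $\delta_1$ and $\delta_{G_B}$, $B\le A$. In particular every ergodic IRS of $U(\infty,K)$ is a point mass at a normal subgroup.

**Two experiments.** A natural substitute for the random coloring is a sequence $\zeta=(\zeta_1,\zeta_2,\dots)$ of independent standard complex Gaussians. A finitary unitary matrix preserves its law, so the stabilizer of $\zeta$ in $G$ is an IRS. If $g\neq1$, some row of $g-1$ is nonzero, and $g\zeta=\zeta$ forces a nonzero linear combination of finitely many $\zeta_j$ to vanish, which has probability $0$. So the stabilizer is almost surely trivial, and we have found only $\delta_1$.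

Next, could $\chi_b$ itself be a membership function? For $h=\mathrm{diag}(\lambda,\bar\lambda,1,1,\dots)$,
$$\chi_b(h)=|1-b+b\lambda|^2=1-2b(1-b)(1-\mathrm{Re}\,\lambda).\tag{2}$$
With $b=\frac12$ and $\lambda=e^{i\pi/3}$ we get $\chi_b(h)=\frac34$ and $\chi_b(h^2)=\frac14$. But $h\in H$ implies $h^2\in H$, so a membership function satisfies $P(h^2\in H)\ge P(h\in H)$. Hence $\chi_{1/2}$ is not a membership function. The same $\lambda$ works for every $b$, since $1-b(1-b)>1-3b(1-b)$.

This excludes the functions $\chi_b$ one at a time, but it does not prove strong simplicity. A membership function may be a mixture of many indecomposable characters, as for $S_3$, and we have no list of the characters of $G$. The proof works instead with the random subgroup itself, and the observation about powers will be half of an important step.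

## 4. Reflections and plane rotations

We need a good supply of elements of $G$ whose conjugacy classes are easy to recognize.

**Fact 1.** If $(x_1,\dots,x_m)$ and $(y_1,\dots,y_m)$ are tuples in $V$ with equal Gram matrices, then some $g\in G$ has $gx_i=y_i$ for all $i$.

*Proof.* Take $n$ with all the vectors in $V_n$. The norm of $\sum c_ix_i$ is determined by the Gram matrix, so $\sum c_ix_i\mapsto\sum c_iy_i$ is a well-defined isometry $\mathrm{span}(x_i)\to\mathrm{span}(y_i)$. Matching orthonormal bases of the orthogonal complements in $V_n$ extends it to some $u\in U(V_n)$. Let $g=u$ on $V_n$, $ge_{n+1}=\det(u)^{-1}e_{n+1}$, and $ge_j=e_j$ for $j>n+1$. Then $\det g=1$. $\square$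

**Reflections.** For a unit vector $u$ and $\lambda\in K^1$ let $r_u(\lambda)x=x+(\lambda-1)\langle x,u\rangle u$. This multiplies $u$ by $\lambda$ and fixes $u^\perp$, so it is unitary of determinant $\lambda$, its inverse is $r_u(\bar\lambda)$, and $gr_u(\lambda)g^{-1}=r_{gu}(\lambda)$ for $g\in U(\infty,K)$. For unit vectors $u,v$ put
$$f_\lambda(u,v)=r_u(\lambda)\,r_v(\lambda)^{-1}\in G.$$
The middle factors cancel in products, so
$$f_\lambda(u,u)=1,\qquad f_\lambda(u,v)^{-1}=f_\lambda(v,u),\qquad f_\lambda(u,v)f_\lambda(v,w)=f_\lambda(u,w).\tag{3}$$
If $u\perp v$, then $f_\lambda(u,v)$ is $\mathrm{diag}(\lambda,\bar\lambda)$ in the basis $u,v$ of their span.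

**Planes.** A *plane* is a $2$-dimensional subspace $W\subset V$. An element $h\in SU(W)$ has eigenvalues $\mu,\bar\mu$ on $W$. Put
$$a(h)=1-\mathrm{Re}\,\mu=1-\tfrac12\mathrm{tr}(h|_W)\in k\cap[0,2].$$
Then $h=1$ if and only if $a(h)=0$. The number $a(h)$ determines the conjugacy class: if $h\in SU(W)$, $h'\in SU(W')$ and $a(h)=a(h')$, then both act as $\mathrm{diag}(\mu,\bar\mu)$ in suitable orthonormal bases of $W$ and $W'$, and an element of $G$ that carries one basis to the other (Fact 1) conjugates $h$ to $h'$. Every $a\in k\cap[0,2]$ occurs: take $\mu=t+i\sqrt{1-t^2}$ with $t=1-a$.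

If $u,v$ are linearly independent unit vectors and $s=|\langle u,v\rangle|^2$, then $f_\lambda(u,v)\in SU(\mathrm{span}(u,v))$ and
$$a\big(f_\lambda(u,v)\big)=(1-s)(1-\mathrm{Re}\,\lambda).\tag{4}$$
Indeed, let $p_u,p_v$ be the orthogonal projections of the plane onto $Ku,Kv$. Then $\mathrm{tr}(p_up_v)=s$, and the trace of $(1+(\lambda-1)p_u)(1+(\bar\lambda-1)p_v)$ is
$$2+(\lambda-1)+(\bar\lambda-1)+|\lambda-1|^2s=2\mathrm{Re}\,\lambda+(2-2\mathrm{Re}\,\lambda)s .$$
Now subtract half of this from $1$.

**Fact 2.** For every finite-dimensional $X$ with $\dim X\ge2$, the group $SU(X)$ is generated by the subgroups $SU(W)$, $W\subseteq X$ a plane.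

*Proof.* Let $g\in SU(X)$ be $\mathrm{diag}(\lambda_1,\dots,\lambda_n)$ in an orthonormal basis $(b_i)$ of $X$, so $\prod\lambda_i=1$. Then
$$g=\prod_{i=1}^{n-1}f_{\lambda_1\cdots\lambda_i}(b_i,b_{i+1}).$$
To check this, note that all factors are diagonal. For $1<i<n$ the vector $b_i$ is multiplied by $\lambda_1\cdots\lambda_i$ and by $(\lambda_1\cdots\lambda_{i-1})^{-1}$, in total by $\lambda_i$; $b_1$ is multiplied by $\lambda_1$; and $b_n$ by $(\lambda_1\cdots\lambda_{n-1})^{-1}=\lambda_n$. $\square$

## 5. Subgroups with constant membership probability, and pairs of planes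

Suppose each nontrivial element of a group $L$ lies in a random subgroup $M$ with the same probability $c$. Does $M=L$ hold with probability $c$? In general no. Let $L=\bigoplus_{\mathbb N}\mathbb F_2$ and let $M$ be the kernel of the homomorphism $L\to\mathbb F_2$ that sends the basis vectors to independent fair bits. Each $g\ne0$ is sent to a sum of finitely many (at least one) independent fair bits, so $P(g\in M)=\frac12$, but $P(M=L)=0$. In this example $M$ has index $2$ almost surely, and finite index is the only obstruction.

**Lemma A.** Let $L$ be a countably infinite group without proper finite-index subgroups, and $M$ a random subgroup of $L$ with $P(g\in M)=c$ for all $1\ne g\in L$. Then $P(M=L)=c$.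

*Proof.* The plan is to average point masses on $L/M$ and obtain in the limit an $L$-invariant vector with expected squared length $c$. Such a vector can be nonzero only if $L/M$ is finite.

Let $x_1,x_2,\dots\in L$ be distinct, and for each realization of $M$ let $v_N=\frac1N\sum_{i\le N}\delta_{x_iM}\in\ell^2(L/M)$. The variable $\langle\delta_{xM},\delta_{yM}\rangle=\mathbf 1[x^{-1}y\in M]$ has expectation $c$ if $x\ne y$ and $1$ if $x=y$. For $N\le N'$, among the $NN'$ pairs $(i,j)$ with $i\le N$, $j\le N'$, exactly $N$ have $i=j$, so
$$E\langle v_N,v_{N'}\rangle=\frac{N+(NN'-N)c}{NN'}=c+\frac{1-c}{N'}.$$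
Expanding the square,
$$E\|v_N-v_{N'}\|^2=\Big(c+\frac{1-c}N\Big)+\Big(c+\frac{1-c}{N'}\Big)-2\Big(c+\frac{1-c}{N'}\Big)=(1-c)\Big(\frac1N-\frac1{N'}\Big).$$
Hence $E\|v_{2^k}-v_{2^{k+1}}\|\le\big((1-c)2^{-k-1}\big)^{1/2}$, which is summable. So $\sum_k\|v_{2^k}-v_{2^{k+1}}\|<\infty$ almost surely, and almost surely $v_{2^k}$ converges to some $v\in\ell^2(L/M)$.

Next, $v$ is invariant. Let $y\in L$ act by $y\delta_{xM}=\delta_{yxM}$. Then $E\langle yv_N,v_N\rangle=N^{-2}\sum_{i,j}P(x_j^{-1}yx_i\in M)\ge c$, since every term is $c$ or $1$. Therefore
$$E\|yv_N-v_N\|^2=2E\|v_N\|^2-2E\langle yv_N,v_N\rangle\le2\Big(c+\frac{1-c}N\Big)-2c=\frac{2(1-c)}N.$$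
This is summable along $N=2^k$, so almost surely $yv_{2^k}-v_{2^k}\to0$ and $yv=v$. As $L$ is countable, almost surely $yv=v$ for all $y\in L$ at once.

Since $\|v_N\|\le1$, dominated convergence gives $E\|v\|^2=\lim_kE\|v_{2^k}\|^2=\lim_k\big(c+(1-c)2^{-k}\big)=c$. Finally, $L$ acts transitively on $L/M$, so an invariant vector is a constant function. If $v\ne0$, square summability forces $[L:M]<\infty$, so $M=L$. If $M=L$, then every $v_N$ is the single point mass $\delta_L$, and $\|v\|=1$. Hence $\|v\|^2=\mathbf 1[M=L]$ almost surely, and $P(M=L)=E\|v\|^2=c$. $\square$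

The second lemma says that two plane groups inside a $3$-dimensional space generate everything.

**Lemma B.** Let $Y\subset V$ be $3$-dimensional and $W\ne W'$ planes in $Y$. Then $SU(W)$ and $SU(W')$ generate $SU(Y)$.

*Proof.* Let $M$ be the group that they generate. We describe planes in $Y$ by their normals. Let $\mathcal N$ be the set of unit vectors $n\in Y$ with $SU(Y\cap n^\perp)\le M$. It is closed under multiplication by $K^1$, and it is $M$-invariant because $m\,SU(Y\cap n^\perp)\,m^{-1}=SU(Y\cap(mn)^\perp)$ for $m\in M\le SU(Y)$. It contains two linearly independent vectors, namely unit normals of $W$ and $W'$.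

We also use that for any plane $Q$ the group $SU(Q)$ is transitive on unit vectors of $Q$. Given unit vectors $w,w''\in Q$, complete each to an orthonormal basis; the isometry that matches the bases has determinant in $K^1$, and multiplying the second vector of the target basis by a scalar makes the determinant $1$.

*Finding orthogonal normals.* Let $n,n'\in\mathcal N$ be linearly independent. After multiplying $n'$ by a scalar in $K^1$, we may write $n'=\kappa n+\tau w$ with $\kappa=\cos\gamma\ge0$, $\tau=\sin\gamma>0$, $0<\gamma\le\pi/2$, and $w\in Y\cap n^\perp$ a unit vector; here $\kappa,\tau\in k$. The group $SU(Y\cap n^\perp)\le M$ fixes $n$ and moves $w$ to any unit vector $w''$ of $Y\cap n^\perp$, so $\kappa n+\tau w''\in\mathcal N$ for all such $w''$. For $t\in k\cap[-1,1]$ choose unit vectors $w_1,w_2\in Y\cap n^\perp$ with $\langle w_1,w_2\rangle=t$. Then $n_i=\kappa n+\tau w_i\in\mathcal N$ and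
$$\langle n_1,n_2\rangle=\kappa^2+\tau^2t.$$
If $\gamma\ge\pi/4$, then $\kappa^2\le\tau^2$, and $t=-\kappa^2/\tau^2$ gives $n_1\perp n_2$. If $\gamma<\pi/4$, then $t=-1$ gives $\langle n_1,n_2\rangle=\cos2\gamma\in(0,1)$, that is, a linearly independent pair in $\mathcal N$ with angle $2\gamma$. Repeating with this pair, the angle doubles until it reaches $[\pi/4,\pi/2)$, and then the first case applies. So $\mathcal N$ contains orthogonal vectors $y_1,y_2$.

*All normals.* Complete to an orthonormal basis $y_1,y_2,y_3$ of $Y$. Then $M$ contains $SU(\mathrm{span}(y_2,y_3))$ and $SU(\mathrm{span}(y_1,y_3))$. Given any unit vector of $Y$, the first group moves its component in $\mathrm{span}(y_2,y_3)$ to a multiple of $y_3$ and keeps its $y_1$-component, so the vector lands in $\mathrm{span}(y_1,y_3)$. The second group then moves it to $y_3$. So $M$ is transitive on unit vectors of $Y$. As $\mathcal N$ is nonempty and $M$-invariant, it contains all unit vectors of $Y$. Every plane in $Y$ has a unit normal, so $M$ contains $SU(W'')$ for every plane $W''\subset Y$, and $M=SU(Y)$ by Fact 2. $\square$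

## 6. Membership probabilities of plane rotations

We begin the proof of Theorem 2(a). Suppose the event $\{H\neq1\}\cap\{G\not\subseteq H\}$ has positive probability. It is invariant under conjugation by $G$, so conditioning on it keeps the law $G$-invariant. Hence we may assume that
$$H\ne1\ \text{ almost surely, and}\quad P(G\subseteq H)=0,\tag{5}$$
and we seek a contradiction. For $a\in A_0:=k\cap(0,2]$ let
$$\varphi(a)=P(h\in H),\qquad\text{where } h\in SU(W)\text{ for a plane }W\text{ and }a(h)=a.$$
By Section 4 such $h$ exist and are all conjugate in $G$, so $\varphi$ is well defined.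

**Step 1: some plane rotation lies in $H$ with positive probability.** Since $H\ne1$ almost surely and $U(\infty,K)$ is countable, there is $g\ne1$ with $c_1=P(g\in H)>0$, say $g\in U(V_n)$. Diagonalize $g$ in an orthonormal basis of $V_n$, ordered so that the last eigenvalue is not $1$, and conjugate by an element of $G$ that carries this basis to $e_1,\dots,e_n$ (Fact 1). So we may assume that $ge_i=\lambda_ie_i$ for $i\le n$, that $\lambda_n\ne1$, and that $g$ is the identity on $V_n^\perp$.

We produce many conjugates of $g$ that differ in one direction only. By Fact 1 choose $t_j\in G$, $j\ge1$, with $t_je_i=e_i$ for $i<n$ and $t_je_n=e_{n+j}$, and let $g_j=t_jgt_j^{-1}$. Then $g_j$ acts by $\lambda_i$ on $e_i$ for $i<n$, by $\lambda_n$ on $e_{n+j}$, and trivially on the orthogonal complement of these vectors. Also $P(g_j\in H)=c_1$ for all $j$. If $P(g_i,g_j\in H)=0$ for all $i\ne j$, these events would be disjoint up to null sets, and $Nc_1\le1$ for all $N$, which is absurd. So $P(g_i,g_j\in H)>0$ for some $i\ne j$, and on that event $H$ contains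
$$g_ig_j^{-1}=r_{e_{n+i}}(\lambda_n)r_{e_{n+j}}(\lambda_n)^{-1}=f_{\lambda_n}(e_{n+i},e_{n+j}).$$
By (4) with $s=0$, $\varphi(a_1)>0$ for $a_1=1-\mathrm{Re}\,\lambda_n\in A_0$.

**Step 2: if $a'\le a$ in $A_0$, then $\varphi(a')\ge\varphi(a)$.** This step shows that smaller rotations are at least as likely as larger ones. No continuity is available: for $H=\{1\}$ the function $a(h)\mapsto P(h\in H)$ jumps from $1$ at $0$ to $0$ elsewhere.

Choose $\lambda\in K^1$ with $1-\mathrm{Re}\,\lambda=a$. For unit vectors put
$$x\sim y\iff f_\lambda(x,y)\in H.$$
By (3) and because $H$ is a subgroup, this is a random equivalence relation. By (4), for linearly independent $x,y$ we have $P(x\sim y)=\varphi\big((1-|\langle x,y\rangle|^2)a\big)$. So orthogonal vectors are equivalent with probability $\varphi(a)$. Put $s=1-a'/a\in k\cap[0,1)$. Vectors $u,u'$ with $|\langle u,u'\rangle|^2=s$ are equivalent with probability $\varphi(a')$.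

The first thing to try is transitivity through one intermediate vector. Take $w$ orthogonal to both $u$ and $u'$. If $u\sim w$ and $w\sim u'$, then $u\sim u'$, so
$$\varphi(a')\ge P(u\sim w\text{ and }w\sim u')\ge2\varphi(a)-1.$$
This says nothing when $\varphi(a)\le\frac12$, and it loses something whenever $\varphi(a)<1$. The trouble is that we have no control over the joint law of the two events. The remedy is to use many vectors of each kind and count equivalent pairs: an inequality between pair counts holds for every equivalence relation, and no joint law is needed.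

For $j\ge1$ let
$$w_j=e_{2j},\qquad u_j=s^{1/4}e_1+\sqrt{1-s^{1/2}}\;e_{2j+1}.$$
These are unit vectors over $K$. We have $\langle w_i,w_j\rangle=0$ for $i\ne j$, $\langle w_i,u_j\rangle=0$ for all $i,j$, and $\langle u_i,u_j\rangle=s^{1/2}$, so $|\langle u_i,u_j\rangle|^2=s$, for $i\ne j$. Hence
$$P(w_i\sim w_j)=\varphi(a)\ (i\ne j),\qquad P(w_i\sim u_j)=\varphi(a),\qquad P(u_i\sim u_j)=\varphi(a')\ (i\ne j).$$
Fix $N$. For an equivalence class $C$ let $m_C$ and $l_C$ be the numbers of $j\le N$ with $w_j\in C$ and with $u_j\in C$. Then $\sum_Cm_Cl_C$ counts the pairs $(i,j)$ with $w_i\sim u_j$, while $\sum_Cm_C^2$ and $\sum_Cl_C^2$ count the equivalent ordered pairs (including $i=j$) among the $w$'s and among the $u$'s. By Cauchy–Schwarz, for the sum over $C$ and the expectation together,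
$$\Big(E\sum_Cm_Cl_C\Big)^2\le E\sum_Cm_C^2\cdot E\sum_Cl_C^2,$$
that is,
$$N^4\varphi(a)^2\le\big(N+N(N-1)\varphi(a)\big)\big(N+N(N-1)\varphi(a')\big).$$
Divide by $N^4$ and let $N\to\infty$: $\varphi(a)^2\le\varphi(a)\varphi(a')$. If $\varphi(a)>0$, divide by it; if $\varphi(a)=0$, there is nothing to prove. In both cases $\varphi(a)\le\varphi(a')$.

**Step 3: $\varphi$ is a constant $c>0$ on $A_0$.** Here the observation about powers from Section 3 enters; it gives the inequality opposite to Step 2. Let $a<b$ in $A_0$. Step 2 gives $\varphi(a)\ge\varphi(b)$. Conversely, write $b=1-\cos\theta$ with $\theta\in(0,\pi]$; then $\mu=e^{i\theta}\in K^1$. Choose $m$ with $1-\cos(\theta/m)\le a$, and let $\kappa=e^{i\theta/m}\in K^1$. Since $f_\kappa(e_1,e_2)$ is diagonal, $f_\kappa(e_1,e_2)^m=f_\mu(e_1,e_2)$, so $f_\kappa(e_1,e_2)\in H$ implies $f_\mu(e_1,e_2)\in H$. Together with Step 2,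
$$\varphi(b)\ge\varphi\big(1-\cos(\theta/m)\big)\ge\varphi(a).$$
So $\varphi$ is constant. By Step 1 the constant $c$ is positive.

## 7. From single rotations to all of $G$

**Step 4: $P(SU(W)\subseteq H)=c$ for each plane $W$.** This step passes from single elements to a whole plane group. By Step 3, the random subgroup $M=H\cap L$ of the countably infinite group $L=SU(W)$ satisfies $P(h\in M)=c$ for all $1\ne h\in L$. To apply Lemma A we check that $L$ has no proper finite-index subgroup. A subgroup of index $m$ contains a normal subgroup $N$ of $L$, the kernel of the action on the $m$ cosets, and $|L/N|$ divides $m!$. Each $h\in L$ is $\mathrm{diag}(\mu,\bar\mu)$ in an orthonormal basis of $W$. Since $\mu$ has an $m!$-th root in $K^1$, $h=l^{m!}$ for some $l\in L$, so $h\in N$. Thus $N=L$. Lemma A gives $P(M=L)=c$, which is the assertion.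

**Step 5: all planes are captured at once.** Let $E_W=\{SU(W)\subseteq H\}$, so $P(E_W)=c$ for every plane $W$. We show that all these events agree up to null sets. For two planes in a $3$-dimensional space, the union bound gives only $P(E_W\cap E_{W'})\ge2c-1$, which may be negative. As in Step 2 we use infinitely many planes.

Let $Y$ be $3$-dimensional, $E_Y=\{SU(Y)\subseteq H\}$, and let $W_1,W_2,\dots$ be infinitely many distinct planes in $Y$. By Fatou's lemma (for complements),
$$P\big(\limsup_jE_{W_j}\big)\ge\limsup_jP(E_{W_j})=c.$$
On $\limsup_jE_{W_j}$ at least two of the events $E_{W_j}$ occur, so $E_Y$ occurs by Lemma B. Hence $P(E_Y)\ge c$. For every plane $W\subset Y$ we have $E_Y\subseteq E_W$ and $P(E_W)=c\le P(E_Y)$, so $E_W=E_Y$ up to a null set. Consequently $E_W=E_{W'}$ up to a null set whenever $W,W'$ lie in a common $3$-dimensional subspace.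

For arbitrary planes $W,W'$ pick $0\ne x\in W$ and $y\in W'\setminus Kx$, which exists because $\dim W'=2$. The plane $\mathrm{span}(x,y)$ shares $x$ with $W$ and $y$ with $W'$. So $W$ and $\mathrm{span}(x,y)$ lie in a common $3$-dimensional subspace, and so do $\mathrm{span}(x,y)$ and $W'$. Hence $E_W=E_{W'}$ up to a null set for all $W,W'$.

Since $V$ is countable, there are only countably many planes, and therefore $P\big(\bigcap_WE_W\big)=c>0$. By Fact 2 each $SU(V_n)$, $n\ge2$, is generated by plane groups, so $\bigcap_WE_W=\{G\subseteq H\}$. This contradicts $P(G\subseteq H)=0$ in (5), and Theorem 2(a) is proved. $\blacksquare$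

## 8. The ergodic IRSs of $G_A$

We deduce Theorem 2(b). The homomorphism $\det:U(\infty,K)\to K^1$ is onto, since $\det r_{e_1}(\lambda)=\lambda$, and its kernel is $G$. So $U(\infty,K)/G\cong K^1$ is abelian. Hence the subgroups of $G_A$ that contain $G$ are exactly the $G_B$ with $B\le A$, and all of them are normal. So $\delta_1$ and the $\delta_{G_B}$ are ergodic IRSs of $G_A$.

Conversely let $\nu$ be an ergodic IRS of $G_A$. Since $G\le G_A$, a $\nu$-random $H$ is a random subgroup of $U(\infty,K)$ with $G$-invariant law. By (a), $\nu$-almost surely $H=1$ or $H\supseteq G$. Both events are $G_A$-invariant and they are disjoint, so by ergodicity one of them has measure $1$. In the first case $\nu=\delta_1$. In the second case, fix $g\in G_A$. Subgroups $H$ of $G_A$ that contain $G$ are normal, so $\{H:G\subseteq H,\ g\in H\}$ is $G_A$-invariant and has measure $0$ or $1$. As $G_A$ is countable, almost surely $H$ is the fixed set of those $g$ for which the measure is $1$. So $H$ is almost surely constant, it is a subgroup between $G$ and $G_A$, and $\nu=\delta_{G_B}$ for some $B\le A$. Taking $A=K^1$ gives the statement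 on $U(\infty,K)$. $\blacksquare$

For $A=\{1\}$ we have $G_A=G$ and only $B=\{1\}$: the only ergodic IRSs of $G=SU(\infty,K)$ are $\delta_1$ and $\delta_G$. So $G$ is strongly simple, which is the first assertion of Theorem 1.

## 9. The characters $\chi_b$ are indecomposable

Fix $0<b<1$.

**Step 1: $\chi_b$ is a character, and it is multiplicative on orthogonal blocks.** For $g\in U(V_n)$ with eigenvalues $\lambda_1,\dots,\lambda_n$ on $V_n$,
$$\chi_b(g)=\prod_{i=1}^n(1-b+b\lambda_i)=\sum_{j=0}^nb^j(1-b)^{n-j}\,\mathrm{tr}\,\Lambda^j(g|_{V_n}),\tag{6}$$
because $\mathrm{tr}\,\Lambda^j(g|_{V_n})$ is the $j$-th elementary symmetric function of the eigenvalues. The value does not depend on $n$, since extra eigenvalues $1$ contribute factors $1$. After extending scalars to $\mathbb C$, $\Lambda^j$ is a finite-dimensional unitary representation $\rho$ of $U(V_n)$. Its trace is a class function, and it is positive definite: with $S=\sum_ic_i\rho(g_i)$ we have $\sum_{i,j}c_i\overline{c_j}\,\mathrm{tr}\,\rho(g_j^{-1}g_i)=\mathrm{tr}(S^*S)\ge0$. The coefficients in (6) are nonnegative, any finite set of elements lies in some $U(V_n)$,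 and $\chi_b(1)=1$. So $\chi_b$ is a character of $U(\infty,K)$ and of $G$. If $g\in SU(V_n)$ and $g'\in SU(V_n^\perp\cap V_m)$ with $m>n$, then $gg'$ is block diagonal, and
$$\chi_b(gg')=\chi_b(g)\chi_b(g').\tag{7}$$

**Step 2: a decomposition gives an invariant vector.** Write $\chi=\chi_b$ and let $\chi=r\chi_1+(1-r)\chi_2$ with $0<r<1$ and characters $\chi_1,\chi_2$. Recall the GNS construction: there are a unitary representation $\pi$ of $G$ on a Hilbert space $\mathcal H$ and a unit vector $\xi$ such that $\chi(g)=\langle\pi(g)\xi,\xi\rangle$ and the vectors $\pi(g)\xi$ span a dense subspace.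

We represent $r\chi_1$ by a vector. For a finite sum $x=\sum_ic_i\pi(g_i)\xi$, Cauchy–Schwarz for the positive semidefinite form defined by $\chi_1$, together with $\chi_1(1)=1$, gives
$$\Big|\sum_ic_i\chi_1(g_i)\Big|^2\le\sum_{i,j}c_i\overline{c_j}\,\chi_1(g_j^{-1}g_i)\le\frac1r\sum_{i,j}c_i\overline{c_j}\,\chi(g_j^{-1}g_i)=\frac1r\|x\|^2;$$
the second inequality holds because $\chi-r\chi_1=(1-r)\chi_2$ is positive definite. So $x\mapsto r\sum_ic_i\chi_1(g_i)$ is a well-defined bounded linear functional on a dense subspace, and by the Riesz theorem there is $\eta\in\mathcal H$ with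
$$\langle\pi(g)\xi,\eta\rangle=r\chi_1(g)\qquad(g\in G).\tag{8}$$

Now we use that characters are class functions. The formula $\sigma(h)\pi(g)\xi=\pi(hgh^{-1})\xi$ defines a unitary representation $\sigma$ of $G$ on $\mathcal H$, because inner products are preserved:
$$\langle\pi(hgh^{-1})\xi,\pi(hg'h^{-1})\xi\rangle=\chi(hg'^{-1}gh^{-1})=\chi(g'^{-1}g)=\langle\pi(g)\xi,\pi(g')\xi\rangle .$$
By (8), $\langle\sigma(h)\pi(g)\xi,\eta\rangle=r\chi_1(hgh^{-1})=r\chi_1(g)=\langle\pi(g)\xi,\eta\rangle$. By density $\sigma(h)^*\eta=\eta$ for all $h$, so $\eta$ is $\sigma$-invariant.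

**Step 3: every $\sigma$-invariant vector $\eta$ lies in $\mathbb C\xi$.** This is the block-exchange argument of Section 1 in Hilbert space form. Given $\varepsilon>0$ take a finite sum $y=\sum_ic_i\pi(g_i)\xi$ with $\|\eta-y\|<\varepsilon$, and choose an even $n$ with all $g_i\in SU(V_n)$. Let $h$ exchange $e_i$ and $e_{n+i}$ for $i\le n$ and fix the other basis vectors. Then $\det h=(-1)^n=1$, so $h\in G$, and $hg_ih^{-1}\in SU(\mathrm{span}(e_{n+1},\dots,e_{2n}))$. By (7), and since $\chi(g^{-1})=\overline{\chi(g)}$,
$$\langle\sigma(h)y,y\rangle=\sum_{i,j}c_i\overline{c_j}\,\chi(g_j^{-1}\cdot hg_ih^{-1})=\sum_{i,j}c_i\overline{c_j}\,\overline{\chi(g_j)}\,\chi(g_i)=|\langle y,\xi\rangle|^2 .$$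
On the other hand $\langle\sigma(h)\eta,\eta\rangle=\|\eta\|^2$, and $\langle\sigma(h)y,y\rangle$ differs from this by at most $\varepsilon(\|\eta\|+\|y\|)\le\varepsilon(2\|\eta\|+\varepsilon)$, whatever $h$ is. Also $\langle y,\xi\rangle$ is within $\varepsilon$ of $\langle\eta,\xi\rangle$. Letting $\varepsilon\to0$ gives $\|\eta\|^2=|\langle\eta,\xi\rangle|^2$. As $\|\xi\|=1$, this is equality in Cauchy–Schwarz, so $\eta\in\mathbb C\xi$.

**Step 4: indecomposability.** By Steps 2 and 3, $\eta=z\xi$ for some $z\in\mathbb C$, and (8) becomes $r\chi_1=\bar z\chi$. Evaluating at $1$ gives $\bar z=r$, so $\chi_1=\chi$, and then $\chi_2=\chi$ as well. Thus $\chi_b$ is indecomposable.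

**Step 5: nontriviality and distinctness.** Take $\lambda=i$ in (2): the element $f_i(e_1,e_2)=\mathrm{diag}(i,-i,1,1,\dots)\in G$ has
$$\chi_b\big(f_i(e_1,e_2)\big)=|1-b+bi|^2=(1-b)^2+b^2\in[\tfrac12,1).$$
This is neither $0$ nor $1$, so $\chi_b\ne\chi_{\mathrm{reg}},\chi_{\mathrm{con}}$. The function $b\mapsto(1-b)^2+b^2$ has derivative $4b-2<0$ on $(0,\frac12)$, so it is strictly decreasing on $(0,\frac12]$, and the $\chi_b$ with $0<b\le\frac12$ are pairwise distinct. Hence $G$ is not character rigid. Together with Section 8 this proves Theorem 1. $\blacksquare$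

The conjecture is therefore true: $SU(\infty,\overline{\mathbb Q})$ is strongly simple but not character rigid, so the implication "character rigid $\Rightarrow$ strongly simple" has no converse.

**Remark.** Steps 2–4 used only that $\chi_b$ is a character with property (7). A finite product $\chi_{b_1}\cdots\chi_{b_m}$ is again a character, since products of positive definite functions are positive definite (Schur's product theorem), and it again satisfies (7). So all these products are indecomposable characters of $G$ as well.
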